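# Multicuts, multicommodity flows, and the square root of the bipartite dimension

## The statement: the ratio is of order $\sqrt{k^{**}}$

An instance consists of an undirected graph $G=(V,E)$ with capacities $c_e>0$ and pairwise distinct demand pairs $\{s_1,t_1\},\dots,\{s_k,t_k\}$, $k\ge1$, such that $s_i\neq t_i$ and $s_i,t_i$ lie in the same connected component of $G$ for every $i$. Write $F^*$ for the maximum total multicommodity flow, $\Delta^*$ for a multicut of minimum capacity $C(\Delta^*)$, and $k^{**}$ for the bipartite dimension of the demand graph. All of these are defined carefully in the next section. For $d\ge 1$ let $\rho(d)$ be the supremum of $C(\Delta^*)/F^*$ over all instances with $k^{**}=d$.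

**Theorem A.** For every $d\ge1$ there is an instance with $k^{**}=d$ and
$$C(\Delta^*)\ \ge\ \tfrac13\sqrt d\;F^*.$$
Hence there is no absolute constant $c$ such that $C(\Delta^*)\le c\,\max\{1,\log k^{**}\}\,F^*$ holds for all instances. Moreover
$$\liminf_{d\to\infty}\frac{\rho(d)}{\sqrt d}\ \ge\ 1-e^{-\pi^2/8}\ >\ 0.7 .$$

**Theorem B.** For every instance, $C(\Delta^*)\le \pi\sqrt{k^{**}}\,F^*$.

**Consequence.** For every $d\ge 1$,
$$\tfrac13\sqrt d\ \le\ \rho(d)\ \le\ \min\{d,\pi\sqrt d\},\qquad\text{so}\qquad \rho(d)=\Theta(\sqrt d).$$

The background is the following. Let $k^*$ be the minimum size of a vertex cover of the demand graph. It is known that $C(\Delta^*)\le c_1\max\{1,\log k\}F^*$, and that $C(\Delta^*)\le c_2\min\{\max\{1,\log k^*\},k^{**}\}F^*$, with absolute constants $c_1,c_2$; in particular $C(\Delta^*)\le k^{**}F^*$. The bounds in $k$ and $k^*$ are logarithmic and the bound in $k^{**}$ is linear. The question comes from the report "A New Min-Cut Max-Flow Ratio for Multicommodity Flows" (https://dominoweb.draco.res.ibm.com/reports/rc22193.pdf): can the linear bound in $k^{**}$ be replaced by $O(\log k^{**})$? Here $O(\log x)$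 is read as $O(\max\{1,\log x\})$. Theorem A says no, since $\sqrt d/3$ exceeds $c\max\{1,\log d\}$ once $d$ is large, whatever $c$ is. Theorem B says that the linear bound can nevertheless be improved, to a square root, and that this is the truth up to constants. Combined with the known bound in $k^*$, it gives
$$C(\Delta^*)\le O\bigl(\min\{\max\{1,\log k^*\},\sqrt{k^{**}}\}\bigr)F^* .$$
The exact leading constant of $\rho(d)$ is not determined.

## Flows, multicuts, and covers by complete bipartite graphs

**Definition (flow).** A multicommodity flow is an assignment of nonnegative weights to simple $s_i$–$t_i$ paths, $i=1,\dots,k$, such that for each edge $e$ the total weight of the paths through $e$ is at most $c_e$. Its value is the total weight of all paths. Removing cycles does not change flow values, so nothing is lost by using simple paths. Since each demand pair is connected by a path and capacities are positive, $F^*>0$.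

**Definition (multicut).** A multicut is a set $\Delta\subseteq E$ whose removal disconnects $s_i$ from $t_i$ for every $i$. Its capacity is $C(\Delta)=\sum_{e\in\Delta}c_e$.

Every path in a flow crosses every multicut $\Delta$ at least once. Hence the value of the flow is at most the sum over $e\in\Delta$ of the weight through $e$, which is at most $C(\Delta)$. So
$$F^*\le C(\Delta)\quad\text{for every multicut }\Delta, \tag{1}$$
and the ratio $C(\Delta^*)/F^*$ is always at least $1$.

**Linear programming duality.** The path-flow problem is a finite linear program: one variable per simple demand path, one constraint per edge. It is feasible (the zero flow) and bounded (each path has an edge, so the value is at most $\sum_ec_e$). By strong duality, $F^*$ equals the minimum of $\sum_e c_e\ell_e$ over lengths $\ell_e\ge0$ such that every simple $s_i$–$t_i$ path has $\ell$-length at least $1$, and the minimum is attained. A multicut is exactly a dual solution with values in $\{0,1\}$, so the ratio measures what is lost by insisting on integrality.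

**Definition (demand graph, CBS, bipartite dimension).** The demand graph is $G^T=(V,E^T)$ with $E^T=\{\{s_i,t_i\}:i=1,\dots,k\}$. A complete bipartite subgraph (CBS) of $G^T$ is given by disjoint nonempty sets $S,T\subseteq V$ with $\{s,t\}\in E^T$ for all $s\in S$, $t\in T$. Nothing is required of pairs inside $S$ or inside $T$. A CBS cover is a collection of CBSs of $G^T$ whose edges together cover $E^T$. The bipartite dimension $k^{**}$ is the minimum number of CBSs in a CBS cover.

Three examples, ignoring isolated vertices. If $E^T$ is a star, $k^{**}=1$. If $E^T$ is a matching with $d$ edges, then $k^{**}=d$: a CBS containing two of the edges would contain an edge from an end of one to an end of the other, and there is no such demand. If $E^T$ is the complete graph on $\{1,2,3,4\}$, the two CBSs $(\{1,2\},\{3,4\})$ and $(\{1,3\},\{2,4\})$ cover all six edges, and one CBS cannot, because $K_4$ is not bipartite. So $k^{**}=2$, while $k^*=3$. In general $k^{**}\le k^*$, since the stars at the vertices of a vertex cover form a CBS cover after we discard empty ones.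

## Ratio one for a single CBS, ratio $4/3$ for a three-leaf star, and the factor $d$

Suppose first that $k^{**}=1$, with CBS $(S,T)$. Attach a supersource to all of $S$ and a supersink to all of $T$ by edges of infinite capacity. Every path from $S$ to $T$ may carry flow in the multicommodity problem, because every pair in $S\times T$ is a demand. So $F^*$ is the single-commodity maximum flow from $S$ to $T$, and by the max-flow min-cut theorem it equals the minimum capacity of a cut separating $S$ from $T$ (this is finite, as deleting all of $E$ separates the disjoint sets $S$ and $T$). Such a cut is a multicut. Thus $\rho(1)=1$.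

For general $d=k^{**}$ with cover $(S_1,T_1),\dots,(S_d,T_d)$, do the same for each $i$ separately. The single-commodity maximum flow from $S_i$ to $T_i$ is itself a feasible multicommodity flow, so its value is at most $F^*$, and there is a cut $\Delta_i$ separating $S_i$ from $T_i$ with $C(\Delta_i)\le F^*$. The union $\Delta_1\cup\dots\cup\Delta_d$ is a multicut. Hence
$$C(\Delta^*)\le k^{**}F^*, \tag{2}$$
which is the linear bound quoted above.

Here is an instance with ratio larger than $1$. Let $G$ be a star with center $o$, leaves $a,b,c$ and unit capacities, and let the demands be all three pairs of leaves. Each flow path uses $2$ units of edge, the total capacity is $3$, so $F^*\le 3/2$; sending $1/2$ along each of the three paths attains it. A multicut may leave at most one leaf attached to $o$, so it has at least $2$ edges, and $2$ suffice. The ratio is $4/3$, and $k^{**}=2$ because a triangle is covered by a star with two edges and one more edge, but is not bipartite.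

The upper bound on $F^*$ used here is the *volume argument*: if all demand paths are long, in number of edges, then $F^*$ is at most total capacity divided by the length. We look for a lower-bound instance where this argument makes $F^*$ small while every multicut stays expensive.

## The ordinary grid has ratio exactly one

With $d$ CBSs at our disposal the natural candidate is a $d$-dimensional grid with opposite faces as demands. Let $V=\{0,\dots,m\}^d$, join points that differ by $1$ in exactly one coordinate, with unit capacity, and demand all pairs from $S_i=\{x_i=0\}$ to $T_i=\{x_i=m\}$, for all $i$.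

This gives nothing. Each edge lies on exactly one axis-parallel line of the grid, so one may send one unit along every axis-parallel line simultaneously: $F^*\ge d(m+1)^{d-1}$. On the other hand, deleting for each $i$ all edges between the layers $x_i=0$ and $x_i=1$ is a multicut, with capacity $d(m+1)^{d-1}$. By (1) both are optimal and the ratio is $1$.

The obstruction is visible. An edge makes progress in one coordinate only, so cutting in direction $i$ spends capacity that belongs to direction $i$ alone, and the $d$ cuts do not compete for anything. The repair is to use edges that move *all* coordinates at once. Then an edge may be cut for the sake of any of $d$ directions, while the demand paths are still at least $m$ edges long.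

## A grid in which all coordinates move simultaneously

**Step 1: the instance.** The purpose is to define the graph through a matrix, so that its cuts can be studied by linear algebra. Fix $d\ge 1$ and $m\ge2$. Let $V=\{0,1,\dots,m\}^d$ and $N=|V|=(m+1)^d$. Let $Q$ be the symmetric matrix on $\{0,\dots,m\}$ with
$$Q(x,y)=\tfrac12\ \text{ if }|x-y|=1,\qquad Q(0,0)=Q(m,m)=\tfrac12,\qquad Q(x,y)=0\ \text{ otherwise.}$$
Its row sums are all $1$: it is the walk on a segment that stays put when it would leave at an end. Let
$$W(x,y)=\prod_{i=1}^dQ(x_i,y_i),\qquad x,y\in V .$$
$W$ is symmetric and nonnegative, and its row sums are $1$, since $\sum_y\prod_iQ(x_i,y_i)=\prod_i\sum_{y_i}Q(x_i,y_i)=1$. The graph $G$ has an edge $xy$ of capacity $W(x,y)$ for each pair $x\ne y$ with $W(x,y)>0$. The demands are all $\{s,t\}$ with $s\in S_i$, $t\in T_i$ for some $i$, where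
$$S_i=\{x\in V:x_i=0\},\qquad T_i=\{x\in V:x_i=m\}.$$
Since $m>0$, $S_i\cap T_i=\emptyset$.

$G$ is connected, so this is a legitimate instance. Indeed, in one coordinate one can get from $x$ to $y$ in exactly $2m$ steps of positive $Q$-entry: go down from $x$ to $0$ ($x$ steps), stay at $0$ for $2m-x-y\ge0$ steps, go up to $y$ ($y$ steps). So $Q^{2m}$ is entrywise positive, hence so is $W^{2m}$, whose $(x,y)$ entry is $\prod_iQ^{2m}(x_i,y_i)$. Any two vertices of $V$ are thus joined by a walk along positive entries of $W$; dropping the steps that stay put gives a walk in $G$.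

As an illustration take $d=2$, $m=2$. The center $(1,1)$ is joined to the four corners. The corner $(0,0)$ is joined to $(0,1)$, $(1,0)$ and $(1,1)$, and the side midpoint $(0,1)$ is joined to $(0,0),(0,2),(1,0),(1,2)$. All capacities are $\frac14$. The degrees add up to $4+4\cdot3+4\cdot4=32$, so there are $16$ edges of total capacity $4$.

**Step 2: the bipartite dimension is $d$.** We need it exactly, since $k^{**}$ is the parameter in the theorem. The $d$ CBSs $(S_i,T_i)$ cover $E^T$, so $k^{**}\le d$. For the converse we exhibit $d$ demands no two of which fit in one CBS. Let $a_i$ and $b_i$ have $i$-th coordinate $0$ and $m$ respectively, and all other coordinates equal to $1$. Then $\{a_i,b_i\}\in E^T$. Suppose that one CBS $(S,T)$ contains both $\{a_i,b_i\}$ and $\{a_j,b_j\}$ with $i\ne j$. Then some $u\in\{a_i,b_i\}$ lies in $S$ and some $w\in\{a_j,b_j\}$ lies in $T$, so $\{u,w\}\in E^T$. But $w_i=1$, $u_j=1$, and in every other coordinate both $u$ and $w$ equal $1$. As $0<1<m$, there is no coordinate in which one of $u,w$ is $0$ and the other is $m$, so $\{u,w\}\notin E^T$, a contradiction. (This is where $m\ge2$ is used.) The $d$ edges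 $\{a_i,b_i\}$ therefore lie in $d$ different CBSs of any cover, and $k^{**}=d$.

**Step 3: the flow is small.** This is the volume argument. An edge changes each coordinate by at most $1$, so every path joining a point of $S_i$ to a point of $T_i$ has at least $m$ edges. A flow of value $F$ uses total capacity at least $mF$. Hence
$$mF^*\le\sum_ec_e=\tfrac12\sum_{x\ne y}W(x,y)\le\tfrac12\sum_{x,y}W(x,y)=\tfrac N2,\qquad\text{so}\qquad F^*\le\frac N{2m}. \tag{3}$$

## Components of a multicut and the top eigenvalue of a box

It remains to show that every multicut is expensive. Let $\Delta$ be a multicut and $P$ the vertex set of a component of $(V,E\setminus\Delta)$. For each $i$ the set $P$ cannot meet both $S_i$ and $T_i$, as every pair in $S_i\times T_i$ is a demand. So $P$ is contained in a box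
$$B=\prod_{i=1}^dB_i,\qquad B_i\in\bigl\{\{0,\dots,m-1\},\{1,\dots,m\}\bigr\}. \tag{4}$$
We want to bound from below the capacity leaving $P$, as a fraction of $|P|$.

The first thing to try is to compute this fraction for $P=B$. The entries of $Q$ within $B_i$ sum to $m-\frac12$, since exactly one entry, of size $\frac12$, leads out. So $\sum_{x,y\in B}W(x,y)=(m-\tfrac12)^d$, and the fraction leaving $B$ is $1-(1-\frac1{2m})^d$. If every component were at least this leaky, we could take $m=d$: every component would lose a fraction at least $1-(1-\frac1{2d})^d\ge1-e^{-1/2}>0.39$, and together with (3) the ratio would be at least $0.39\,d$. Theorem B shows that this is false for large $d$. So subsets $P\subset B$ can leak less than $B$, and the calculation for the box proves nothing about them. We need a bound valid for *all* subsets of $B$. The quantity $\sum_{x,y\in P}W(x,y)=\langle 1_P,W1_P\rangle$ is a quadratic form in a vector supported on $B$, and quadratic forms are bounded by the top eigenvalue. The top eigenvalue of a box can be computed because $W$ is a tensor product.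

Put $\theta=\pi/(2m+1)$.

**Lemma 1.** Let $h(x)=\cos\bigl((x+\frac12)\theta\bigr)$ for $0\le x\le m-1$. Then $h>0$, and $h$ is an eigenvector with eigenvalue $\cos\theta$ of the restriction of $Q$ to $\{0,\dots,m-1\}$. The restriction of $Q$ to $\{1,\dots,m\}$ also has a positive eigenvector with eigenvalue $\cos\theta$.

**Proof.** For $0\le x\le m-1$ we have $0<(x+\frac12)\theta\le(m-\frac12)\theta=\frac{2m-1}{2m+1}\cdot\frac\pi2<\frac\pi2$, so $h(x)>0$. Extend $h$ by the same formula to $x=-1$ and $x=m$. Then
$$h(-1)=\cos(-\tfrac\theta2)=\cos\tfrac\theta2=h(0),\qquad h(m)=\cos\bigl((m+\tfrac12)\theta\bigr)=\cos\tfrac\pi2=0 .$$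
At an interior $x$ the restricted matrix sends $h$ to $\frac12(h(x-1)+h(x+1))$. At $x=0$ it gives $\frac12h(0)+\frac12h(1)=\frac12(h(-1)+h(1))$, thanks to the first identity. At $x=m-1$ it gives $\frac12h(m-2)=\frac12(h(m-2)+h(m))$, thanks to the second. So in all cases the result is
$$\tfrac12\bigl(\cos((x-\tfrac12)\theta)+\cos((x+\tfrac32)\theta)\bigr)=\cos\theta\,\cos((x+\tfrac12)\theta)=\cos\theta\;h(x).$$
Since $Q(m-x,m-y)=Q(x,y)$, the vector $x\mapsto h(m-x)$ does the same for $\{1,\dots,m\}$. $\square$

**Lemma 2.** Let $M$ be a symmetric nonnegative matrix with $MH=\lambda H$ for some entrywise positive vector $H$. Then $\langle u,Mu\rangle\le\lambda\|u\|^2$ for all real vectors $u$.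

**Proof.** The arithmetic–geometric mean inequality applied to $u_x^2H_y/H_x$ and $u_y^2H_x/H_y$, whose product is $u_x^2u_y^2$, gives
$$u_xu_y\le\tfrac12\Bigl(u_x^2\frac{H_y}{H_x}+u_y^2\frac{H_x}{H_y}\Bigr).$$
Multiply by $M_{xy}\ge0$ and sum over all $x,y$. By symmetry of $M$ the two terms have the same sum, so
$$\langle u,Mu\rangle\le\sum_x\frac{u_x^2}{H_x}\sum_yM_{xy}H_y=\sum_x\frac{u_x^2}{H_x}\,\lambda H_x=\lambda\|u\|^2.\qquad\square$$

**Step 4: every component leaks.** We combine the lemmas. Let $P\subseteq B$ as in (4), and let $h_i$ be the positive eigenvector of Lemma 1 on $B_i$. Put $H(x)=\prod_ih_i(x_i)$ for $x\in B$. Then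
$$\sum_{y\in B}W(x,y)H(y)=\prod_{i=1}^d\ \sum_{y_i\in B_i}Q(x_i,y_i)h_i(y_i)=\cos^d\theta\;H(x)\qquad(x\in B).$$
So the restriction of $W$ to $B$ has a positive eigenvector with eigenvalue $\cos^d\theta$, and Lemma 2 with $u=1_P$ gives $\langle1_P,W1_P\rangle\le\cos^d\theta\,|P|$. As the row sums of $W$ are $1$,
$$\sum_{x\in P,\ y\notin P}W(x,y)=|P|-\langle1_P,W1_P\rangle\ \ge\ (1-\cos^d\theta)\,|P| . \tag{5}$$

**Step 5: every multicut is expensive.** Sum (5) over all components $P$ of $(V,E\setminus\Delta)$. The right-hand sides add up to $(1-\cos^d\theta)N$. On the left, each edge joining two different components is counted twice, once from each end, and each such edge lies in $\Delta$. Hence $2C(\Delta)\ge(1-\cos^d\theta)N$. Dividing by the bound (3),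
$$\frac{C(\Delta^*)}{F^*}\ \ge\ m\Bigl(1-\cos^d\frac{\pi}{2m+1}\Bigr). \tag{6}$$

## The side length $m\approx\sqrt d$

How should $m$ be chosen in (6)? For small $\theta$, $\cos^d\theta$ is about $e^{-d\theta^2/2}\approx e^{-\pi^2d/(8m^2)}$. If $m$ is much larger than $\sqrt d$, the bracket is about $\pi^2d/(8m^2)$ and the product about $\pi^2d/(8m)$, which is much smaller than $\sqrt d$. If $m$ is much smaller than $\sqrt d$, the factor $m$ is small. So $m$ should be of order $\sqrt d$.

**Step 6: the explicit bound.** Take $m=\max\{2,\lceil\sqrt d\,\rceil\}$.

If $d\le9$, then (1) gives $C(\Delta^*)/F^*\ge1\ge\sqrt d/3$.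

If $d\ge9$, then $m=\lceil\sqrt d\,\rceil\ge\sqrt d$, and $2m+1\le2(\sqrt d+1)+1=2\sqrt d+3\le3\sqrt d$ because $\sqrt d\ge3$. So $\theta\ge\pi/(3\sqrt d)$. Next, $\cos\theta\le e^{-\theta^2/2}$ on $[0,\pi/2)$: both sides equal $1$ at $0$, and $(\ln\cos\theta)'=-\tan\theta\le-\theta=(-\theta^2/2)'$. Therefore
$$\cos^d\theta\le e^{-d\theta^2/2}\le e^{-\pi^2/18}<0.6,$$
and (6) gives a ratio of at least $0.4\,m\ge0.4\sqrt d\ge\sqrt d/3$.

**Step 7: the asymptotic constant and the disproof.** As $d\to\infty$ with this choice, $m/\sqrt d\to1$ and $d\theta^2/2=d\pi^2/(2(2m+1)^2)\to\pi^2/8$. By (6) and $\cos^d\theta\le e^{-d\theta^2/2}$,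
$$\liminf_{d\to\infty}\frac{\rho(d)}{\sqrt d}\ \ge\ \lim_{d\to\infty}\frac m{\sqrt d}\bigl(1-e^{-d\theta^2/2}\bigr)=1-e^{-\pi^2/8}>0.7 .$$
Finally, given any constant $c$, choose $d$ with $\sqrt d/3>c\max\{1,\log d\}$. The instance of Step 6 has $k^{**}=d$ and $C(\Delta^*)\ge\frac13\sqrt d\,F^*>c\max\{1,\log k^{**}\}F^*$, using $F^*>0$. This proves Theorem A. $\blacksquare$

## Rounding the dual: random thresholds lose a factor $d$

We turn to Theorem B. Let $d=k^{**}$ and fix a CBS cover $(S_1,T_1),\dots,(S_d,T_d)$ of $G^T$.

**Step 8: dual lengths and coordinates.** The aim is to place the vertices in the cube $[0,1]^d$ so that demands are on opposite faces and edges are short. By LP duality there are lengths $\ell_e\ge0$ with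
$$\sum_ec_e\ell_e=F^*,\qquad \mathrm{dist}_\ell(s,t)\ge1\ \text{ for every }\{s,t\}\in E^T .$$
Put $x_i(v)=\min\{1,\mathrm{dist}_\ell(v,S_i)\}$, where the distance is $\infty$ if $S_i$ cannot be reached from $v$. Then:

- $x_i=0$ on $S_i$;
- $x_i=1$ on $T_i$, because for $t\in T_i$ every pair $\{s,t\}$ with $s\in S_i$ is a demand pair, so $\mathrm{dist}_\ell(t,S_i)\ge1$;
- $|x_i(u)-x_i(v)|\le\ell_e$ for every edge $e=uv$. If $S_i$ is reachable from $u$ it is reachable from $v$, the two distances differ by at most $\ell_e$, and truncation at $1$ does not increase the difference. If it is unreachable from both, both values are $1$.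

The obvious rounding is to pick independent thresholds $r_i$, uniform in $[0,1)$, give $v$ the label $\lambda(v)\in\{0,1\}^d$ with $\lambda(v)_i=1$ exactly when $x_i(v)>r_i$, and cut all edges whose ends have different labels. A vertex of $S_i$ has $i$-th bit $0$ and a vertex of $T_i$ has $i$-th bit $1$, so this is a multicut. The edge $e=uv$ is cut with probability
$$1-\prod_i\bigl(1-|x_i(u)-x_i(v)|\bigr)\le d\,\ell_e ,$$
so the expected capacity is at most $dF^*$. We have recovered (2) and no more. The loss is real for this rounding: if all $d$ coordinates change by $\ell_e$ along $e$, the probability is $1-(1-\ell_e)^d$, which is close to $d\ell_e$ when $d\ell_e$ is small. The edges in the construction for Theorem A are of this kind, apart from those touching the boundary.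

Look at what the rounding did. It gave each vertex $v$ a random label whose distribution is a product of Bernoulli distributions with parameters $x_i(v)$, and it *coupled* the labels of $u$ and $v$ bit by bit. Two things can be changed.

First, the coupling. Two distributions $P_u,P_v$ on labels can be coupled so that the labels differ with probability only $\frac12\|P_u-P_v\|_1$, regardless of how many bits they have. A bit-by-bit coupling may be much worse. We need to do this for all pairs $uv$ at once, with one random choice.

Second, the parameters. With Bernoulli parameters $x_i$, even an optimal coupling would fail: for $x(u)=(0,\dots,0)$ and $x(v)=(\varepsilon,\dots,\varepsilon)$, $P_u$ is the point mass at the zero label and $P_v$ gives that label probability $(1-\varepsilon)^d$, so $\frac12\|P_u-P_v\|_1=1-(1-\varepsilon)^d$, again about $d\varepsilon$. If instead we use the parameter $\sin^2(\pi x/2)$, which still maps $0$ to $0$ and $1$ to $1$, the same computation gives $1-\cos^{2d}(\pi\varepsilon/2)\le d\,\pi^2\varepsilon^2/4$, quadratic in $\varepsilon$. The next section shows that with this choice every edge costs at most of order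 $\sqrt d\,\ell_e$.

## Product measures on labels with parameters $\sin^2(\pi x_i/2)$

**Step 9: the distributions.** For $v\in V$ and $z\in\{0,1\}^d$ let
$$g_v(z)=\prod_{i:\,z_i=0}\cos\frac{\pi x_i(v)}2\ \prod_{i:\,z_i=1}\sin\frac{\pi x_i(v)}2\ \ge0,\qquad P_v(z)=g_v(z)^2 .$$
Expanding the product,
$$\sum_zP_v(z)=\prod_{i=1}^d\Bigl(\cos^2\frac{\pi x_i(v)}2+\sin^2\frac{\pi x_i(v)}2\Bigr)=1,$$
so $P_v$ is a probability distribution on $\{0,1\}^d$: the bits are independent and bit $i$ equals $1$ with probability $\sin^2(\pi x_i(v)/2)$. The vector $g_v$ is a unit vector, and distances between unit vectors are easy to control.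

**Step 10: adjacent vertices have close distributions.** We claim that for every edge $e=uv$,
$$\|P_u-P_v\|_1=\sum_z|P_u(z)-P_v(z)|\ \le\ \pi\sqrt d\,\ell_e . \tag{7}$$
Let $\theta_i=\frac\pi2(x_i(u)-x_i(v))$ and $\beta=\sum_zg_u(z)g_v(z)$. Expanding again, and using $\cos a\cos b+\sin a\sin b=\cos(a-b)$ in each factor,
$$\beta=\prod_{i=1}^d\cos\theta_i .$$
Since $g_u,g_v$ are unit vectors, $\sum_z(g_u-g_v)^2=2-2\beta$ and $\sum_z(g_u+g_v)^2=2+2\beta$. By the Cauchy–Schwarz inequality,
$$\sum_z|P_u-P_v|=\sum_z|g_u-g_v|\,(g_u+g_v)\le\sqrt{(2-2\beta)(2+2\beta)}=2\sqrt{1-\beta^2}.$$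
Furthermore, $1-\prod_i(1-p_i)\le\sum_ip_i$ for $p_i\in[0,1]$ (the union bound for independent events), so
$$1-\beta^2=1-\prod_i(1-\sin^2\theta_i)\le\sum_i\sin^2\theta_i\le\sum_i\theta_i^2\le\frac{\pi^2}4\,d\,\ell_e^2 .$$
Inserting this gives (7). The union bound appears here just as in the threshold rounding, and it still costs a factor $d$. But it is applied to the *squared* quantities, and taking the root at the end turns $d\,\ell_e^2$ into $\sqrt d\,\ell_e$.

## One random sequence for all vertices

**Step 11: correlated sampling.** We now draw a label for every vertex so that $v$ has distribution $P_v$ and any two labels agree about as often as (7) permits. Draw independent rounds $(Z_j,\tau_j)$, $j=1,2,\dots$, each uniform on $\{0,1\}^d\times[0,1]$. All vertices see the same rounds. Say that round $j$ *captures* $v$ if $\tau_j<P_v(Z_j)$, and let $\lambda(v)=Z_j$ for the first round $j$ that captures $v$.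

A given round captures $v$ with probability $2^{-d}\sum_zP_v(z)=2^{-d}$, since $P_v(z)\le1$. So almost surely every one of the finitely many vertices is eventually captured, and all labels are defined. Given that a round captures $v$, it has $Z_j=z$ with probability $2^{-d}P_v(z)/2^{-d}=P_v(z)$, so indeed $\lambda(v)$ has distribution $P_v$.

**Step 12: the result is a multicut.** Because of the strict inequality in the capture rule, $P_v(\lambda(v))>0$ always. If $v\in S_i$, then $x_i(v)=0$ and $\sin\frac{\pi x_i(v)}2=0$, so every $z$ with $z_i=1$ has $P_v(z)=0$; hence $\lambda(v)_i=0$. If $v\in T_i$, then $x_i(v)=1$ and $\cos\frac{\pi x_i(v)}2=0$, so in the same way $\lambda(v)_i=1$. Let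
$$\Delta=\{uv\in E:\ \lambda(u)\ne\lambda(v)\}.$$
Labels are constant on the components of $(V,E\setminus\Delta)$. Every demand pair has, for some $i$, one end in $S_i$ and the other in $T_i$, because the CBSs cover $E^T$, and then the labels of its ends differ in bit $i$. So the ends lie in different components, and $\Delta$ is a multicut.

**Step 13: the probability of cutting an edge.** Let $e=uv$ and consider the first round that captures at least one of $u,v$. If it captures both, then $\lambda(u)=\lambda(v)$. So $e\in\Delta$ only if this round captures exactly one of them. In a single round, the probability of capturing at least one is $2^{-d}\sum_z\max\{P_u(z),P_v(z)\}$, and the probability of capturing exactly one is $2^{-d}\sum_z|P_u(z)-P_v(z)|$. The first capturing round is distributed as a single round conditioned on capturing at least one. Therefore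
$$\Pr[e\in\Delta]\le\frac{\sum_z|P_u(z)-P_v(z)|}{\sum_z\max\{P_u(z),P_v(z)\}}\le\|P_u-P_v\|_1\le\pi\sqrt d\,\ell_e ,$$
where the denominator is at least $\sum_zP_u(z)=1$ and the last step is (7).

**Step 14: conclusion of Theorem B.** Taking expectations,
$$\mathbb E[C(\Delta)]=\sum_ec_e\Pr[e\in\Delta]\le\pi\sqrt d\sum_ec_e\ell_e=\pi\sqrt d\,F^* .$$
So some outcome yields a multicut of capacity at most $\pi\sqrt{k^{**}}\,F^*$, and $C(\Delta^*)$ is no larger. $\blacksquare$

The consequence stated at the beginning follows: $\rho(d)\ge\frac13\sqrt d$ is Theorem A, and $\rho(d)\le\min\{d,\pi\sqrt d\}$ combines (2) with Theorem B.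

**Example (the rounding on the three-leaf star).** Take the star with leaves $a,b,c$ from before, with cover $S_1=\{a\}$, $T_1=\{b,c\}$, $S_2=\{b\}$, $T_2=\{c\}$, and dual lengths $\ell_e=\frac12$ on all edges, of total $\frac32=F^*$. The coordinates $(x_1,x_2)$ are $(0,1)$ for $a$, $(1,0)$ for $b$, $(1,1)$ for $c$ and $(\frac12,\frac12)$ for the center $o$. The labels of the leaves are therefore forced to be $01$, $10$, $11$, and the label of $o$ is uniform on the four strings, since $\sin^2\frac\pi4=\cos^2\frac\pi4=\frac12$. With probability $\frac34$ the center joins one leaf and two edges are cut; with probability $\frac14$ it receives $00$ and all three are cut. The expected capacity is $\frac94$, well below the guarantee $\pi\sqrt2\cdot\frac32$, and the best outcome is the optimal multicut of capacity $2$.
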